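# A congruence modulo $p^5$ between a truncated ${}_6F_5$ and the coefficients of $\eta(2\tau)^{12}$

## 1. The theorem and its meaning

For a rational number $x$ let $(x)_k=x(x+1)\cdots(x+k-1)$, $(x)_0=1$. Put
$$T(k)=\frac{(1/2)_k^4\,(1/3)_k(2/3)_k}{(5/6)_k(7/6)_k\,k!^4},\qquad f=\eta(2\tau)^{12}=\sum_{r\ \mathrm{odd}}a_rq^r .$$

**Theorem 1.** For every prime $p\ge 7$ and every $N$ with $\frac{p-1}2\le N\le p-1$,
$$p\sum_{k=0}^{N}T(k)\equiv a_p\pmod{p^5}.$$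

**Theorem 2.** Let $n=\frac{p-1}2$, let $B_k$ be the Bernoulli numbers, and let
$$\rho(k,\varepsilon)=\frac{(\frac12+\varepsilon)_k(\frac13+\varepsilon)_k(\frac23+\varepsilon)_k}{(1+\varepsilon)_k^3},\qquad \mathcal Z=\frac12\,\frac{B_{2p-4}}{2p-4}-\frac{B_{p-3}}{p-3}.$$

(a) Let $p\ge 7$ and $\delta,\delta'\in p\mathbb Z_p$ with $\delta+\delta'=-p/2$. Then
$$108^n\sum_{k=0}^n\rho(k,\delta)\rho(n-k,\delta')\equiv a_p\bigl(1+20\,\mathcal Z\,(\delta^3+\delta'^3)\bigr)\pmod{p^5}.$$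

(b) For $p=5$ the congruence of Theorem 1 with $N=p-1$ holds modulo $5^4$ but not modulo $5^5$.

(c) For $p=7$, $N=6$, the difference of the two sides in Theorem 1 has valuation exactly $5$.

Let us unpack Theorem 1. The number $T(k)$ is the $k$-th term of the hypergeometric series ${}_6F_5$ with upper parameters $\frac12,\frac12,\frac12,\frac12,\frac13,\frac23$, lower parameters $\frac56,\frac76,1,1,1$ and argument $1$. A truncated sum $\sum_{k\le N}T(k)$ is a rational number, and "congruent modulo $p^5$" means that the difference is a rational number of $p$-adic valuation at least $5$. On the right, $f$ is the unique normalized cuspidal newform of weight $6$ and level $\Gamma_0(4)$ (LMFDB label 4.6.a.a). We use $f$ only through its $q$-expansion.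

The case $N=p-1$, $p>7$ appears with a question mark, and with no range of primes, in the slides "Hypergeometric Functions, Character Sums and Applications, Part IV" (https://alozano.clas.uconn.edu/wp-content/uploads/sites/490/2021/07/Slides-IV.pdf). So the answer to the question "is it true for every prime $p>7$?" is yes. The primes $5$ and $7$ are set apart in that question because $p$ then divides the numerator of the lower parameter $\frac56$ or $\frac76$. The theorem still holds for $p=7$, and Theorem 2(b) says that it fails for $p=5$.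

**Conventions.** Outside the examples and Section 11, $p\ge7$ is a prime and $n=\frac{p-1}2$. $\mathbb Z_{(p)}\subset\mathbb Q$ is the localization at $p$, "$p$-integral" means "in $\mathbb Z_{(p)}$" (or in $\mathbb Z_p$), $v_p$ is the valuation, $[q^\alpha]F$ is a coefficient, and $\mathrm{CT}=[q^0]$. We recall the theorem of von Staudt–Clausen: for even $k\ge2$, $B_k+\sum_{\ell-1\mid k}\frac1\ell\in\mathbb Z$, the sum running over primes $\ell$. So $pB_k\in\mathbb Z_{(p)}$ for all $k\ge 0$, $B_k\in\mathbb Z_{(p)}$ if $p-1\nmid k$, and $v_p(B_{p-1})=-1$. In particular $\mathcal Z\in\mathbb Z_{(p)}$, because $p-1\nmid 2$ and $2p-4\equiv-4$, $p-3\equiv-3$ are units modulo $p$.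

## 2. A closed form for the terms, and the primes 7 and 11 by hand

From $(a)_{3k}=27^k(\frac a3)_k(\frac{a+1}3)_k(\frac{a+2}3)_k$ with $a=\frac32$ and $a=1$ we get
$$(\tfrac56)_k(\tfrac76)_k=\frac{(3/2)_{3k}}{27^k(1/2)_k},\qquad (\tfrac13)_k(\tfrac23)_k=\frac{(3k)!}{27^k\,k!}.$$
With $\frac{(1/2)_k}{k!}=\binom{2k}k4^{-k}$ and $(\frac32)_{3k}=(6k+1)(\frac12)_{3k}$ this gives
$$T(k)=\frac{(1/2)_k^5\,(3k)!}{k!^5\,(3/2)_{3k}}=\frac{\binom{2k}k^5}{16^k(6k+1)\binom{6k}{3k}}.\tag{1}$$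
Hence
$$T(0)=1,\quad T(1)=\tfrac1{70},\quad T(2)=\tfrac{81}{32032},\quad T(3)=\tfrac{625}{16\cdot11\cdot13\cdot17\cdot19},\quad T(4)=\tfrac{5^3\,7^4}{2^{13}\cdot13\cdot17\cdot19\cdot23}.$$

The coefficients $a_r$ are also easy. Since $\prod(1-X^m)^3=1-3X+5X^3-7X^6+\cdots$ (Jacobi), two squarings give
$$\prod_{m\ge1}(1-X^m)^{12}=1-12X+54X^2-88X^3-99X^4+540X^5+\cdots,$$
so $a_1=1$, $a_3=-12$, $a_5=54$, $a_7=-88$, $a_9=-99$, $a_{11}=540$.

**The prime 7.** With $N=3$,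
$$7\sum_{k\le3}T(k)+88=95+\tfrac1{10}+\tfrac{81}{4576}+\tfrac{4375}{739024}=\tfrac{702986389}{7390240}=7^5\cdot\tfrac{41827}{7390240}.\tag{2}$$
Four terms of a series have produced $-88$ up to a multiple of $7^5=16807$.

**The prime 11, modulo 11.** For $k\le n$ the number $(1/2)_k$ is a unit, and the numerators $3,5,\dots,6k+1\le 3p-2$ of the factors of $(3/2)_{3k}$ contain at most the multiple $p$ of $p$. So by (1) the valuation of $T(k)$ is $\lfloor 3k/p\rfloor$, minus $1$ if $6k+1\ge p$. It is $-1$ exactly for $\frac{p-1}6\le k<\frac p3$, and $\ge0$ for the other $k\le n$. This is why the factor $p$ is there. For $p=11$ only $k=2,3$ matter modulo $11$: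
$$11\,T(2)+11\,T(3)=\tfrac{81}{2^5\cdot 7\cdot 13}+\tfrac{625}{16\cdot13\cdot17\cdot19}\equiv\tfrac48+\tfrac97\equiv6+6\equiv1\pmod{11},$$
and indeed $a_{11}=540=49\cdot11+1$.

## 3. Cubic theta functions

We need a modular parametrization of the hypergeometric functions with parameters $\frac13,\frac23$. Write $q=e^{2\pi i\tau}$, $D=q\frac{d}{dq}$, $\eta_m=\eta(m\tau)$.

**Definition.** The Borwein cubic theta functions are
$$a=\sum_{u,v\in\mathbb Z}q^{u^2+uv+v^2},\qquad b=\frac{\eta_1^3}{\eta_3},\qquad c=\frac{3\eta_3^3}{\eta_1}.$$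

We use the following known facts (Borwein–Borwein, Trans. AMS 323 (1991); Berndt–Bhargava–Garvan, Trans. AMS 347 (1995)). One has $a^3=b^3+c^3$. With $x=c^3/a^3$,
$$a={}_2F_1(\tfrac13,\tfrac23;1;x),\qquad Dx=a^2x(1-x),\tag{3}$$
and $M_*(\Gamma_1(3))=\mathbb C[a,c^3]$. In even weight $\Gamma_1(3)$ and $\Gamma_0(3)=\pm\Gamma_1(3)$ have the same forms.

**Example.** $a=1+6q+\cdots$ and $c^3=27(q+3q^2+\cdots)$, so $x=27q-405q^2+\cdots$. In (3), $1+\frac29x+\cdots=1+6q+\cdots$. Also $Dx=27q-810q^2+\cdots$, while $a^2x(1-x)=(1+12q)(27q-405q^2)(1-27q)+\cdots$ has $q^2$-coefficient $-405+324-729=-810$.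

**The Fricke involution.** From $\eta(-1/\tau)=(\tau/i)^{1/2}\eta(\tau)$ we get
$$b(-\tfrac1{3\tau})=\frac{(3\tau/i)^{3/2}\eta_3^3}{(\tau/i)^{1/2}\eta_1}=\frac{\sqrt3\,\tau}i\,c(\tau),\qquad c(-\tfrac1{3\tau})=\frac{\sqrt3\,\tau}i\,b(\tau),$$
the second by replacing $\tau$ with $-\frac1{3\tau}$ in the first. Hence $a(-\frac1{3\tau})^3=(\frac{\sqrt3\tau}i)^3a(\tau)^3$, and $a(-\frac1{3\tau})$ equals $\frac{\sqrt3\tau}ia(\tau)$ times a constant cube root of unity. At the fixed point $\tau=i/\sqrt3$ the factor $\frac{\sqrt3\tau}i$ is $1$ and $a>0$, so the constant is $1$: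
$$a(-\tfrac1{3\tau})=\tfrac{\sqrt3\,\tau}i\,a(\tau),\qquad x(-\tfrac1{3\tau})=\frac{b^3}{a^3}=1-x(\tau).\tag{4}$$

**The functions we shall use.** Put
$$\kappa=x(1-x),\quad \mu=1-2x,\quad t=4\kappa,\quad y=\frac{108}t=\frac{27}\kappa .$$
Then $\mu^2=1-t$. Since $a=1+6q+\cdots$ and $c^3/27$ have integer coefficients, $x=27q+\cdots\in\mathbb Z[[q]]$. As $b^3c^3=27\eta_1^6\eta_3^6$ and $\kappa=b^3c^3/a^6$,
$$y=s^2,\qquad s=\frac{a^3}{(\eta_1\eta_3)^3}=q^{-1/2}(1+21q+\cdots)\ \text{ with integer coefficients.}$$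
Put $\Lambda=\log(qy)=42q+\cdots\in q\mathbb Q[[q]]$. Since $qy\in1+q\mathbb Z[[q]]$, its coefficients at $q^j$ for $j<p$ are $p$-integral. Moreover
$$t=108\,q\,e^{-\Lambda},\qquad q^{1/2}s=e^{\Lambda/2},\qquad Dt=4\mu\,Dx=\mu a^2t.\tag{5}$$

**The form $g$.** Let $g=\eta_1^{12}-27\eta_3^{12}=(\eta_1\eta_3)^3(b^3-c^3)$. As $b^3-c^3=a^3\mu$ and $(\eta_1\eta_3)^3=a^3/s$,
$$g=\frac{a^6\mu}s=\sum_{r\ \mathrm{odd}}c_rq^{r/2},\qquad c_r=a_r-27a_{r/3}\in\mathbb Z,\qquad c_p=a_p,\tag{6}$$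
because $\eta_1^{12}=f(\tau/2)$, $\eta_3^{12}=f(3\tau/2)$ and $p\ne3$. (Here $a_{r/3}=0$ if $3\nmid r$; the same convention holds for $\sigma_k(m/3)$.) So $a_p=[q^{p/2}]g$.

**The form $E$.** Let $E=a^4\mu=a^4-2ac^3=1+\sum_{m\ge1}e_mq^m\in M_4(\Gamma_0(3))$. This space has basis $a^4=1+24q+\cdots$, $ac^3/27=q+\cdots$, so a form in it is determined by its first two coefficients. Both $E$ and $-\frac18(E_4(\tau)-9E_4(3\tau))$ begin with $1-30q$, so they are equal, and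
$$e_m=-30\bigl(\sigma_3(m)-9\sigma_3(\tfrac m3)\bigr),\qquad e_mm^{-3}=-30\bigl(\sigma_{-3}(m)-\tfrac13\sigma_{-3}(\tfrac m3)\bigr).\tag{7}$$

## 4. The operator $L$ and the cube of $D$

Let $\nabla=\kappa\frac{d}{dx}=a^{-2}D$ (by (3)), $\theta=t\frac d{dt}$, $r=\frac29\kappa=\frac t{18}$, and
$$L=\theta^3-t(\theta+\tfrac12)(\theta+\tfrac13)(\theta+\tfrac23).$$
The hypergeometric equation for ${}_2F_1(\frac13,\frac23;1;x)$ is $(\kappa F')'=\frac29F$, that is, $\nabla^2a=ra$.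

**Step 1: express $L$ through $\nabla$.** As $\nabla t=4\kappa\mu=\mu t$, on functions of $t$ we have $\nabla=\mu\theta$, and $\mu^2=1-t$ gives $\theta\mu=-\frac t{2\mu}$. So
$$\nabla^2=(1-t)\theta^2-\tfrac t2\theta,\qquad \nabla^3=\mu\bigl[(1-t)\theta^3-\tfrac32t\theta^2-\tfrac t2\theta\bigr],\qquad 4r\nabla=\mu\tfrac{2t}9\theta,\qquad 2\nabla r=\mu\tfrac t9 .\tag{8}$$
Since $(\theta+\frac12)(\theta+\frac13)(\theta+\frac23)=\theta^3+\frac32\theta^2+\frac{13}{18}\theta+\frac19$ and $\frac12+\frac29=\frac{13}{18}$,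
$$\nabla^3-4r\nabla-2(\nabla r)=\mu L.\tag{9}$$

**Step 2: conjugate $L$ into $D^3$.** We claim
$$\mu L(a^2h)=a^{-4}D^3h.\tag{10}$$
Write $a'=\nabla a$, $h_i=D^ih$, $V=a^2h$; note $\nabla h=a^{-2}h_1$ and $\nabla a'=ra$. Then
$$\nabla V=2aa'h+h_1,\qquad \nabla^2V=(2a'^2+2ra^2)h+2\tfrac{a'}ah_1+a^{-2}h_2 .$$
Differentiate once more. The coefficient of $h$ is $4raa'+2(\nabla r)a^2+4raa'$. The coefficient of $h_1$ is $(2a'^2+2ra^2)a^{-2}+2\bigl(r-\frac{a'^2}{a^2}\bigr)=4r$. The coefficient of $h_2$ is $2a'a^{-3}-2a'a^{-3}=0$, and that of $h_3$ is $a^{-4}$. So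
$$\nabla^3V=\bigl(8raa'+2(\nabla r)a^2\bigr)h+4rh_1+a^{-4}h_3 .$$
Subtract $4r\nabla V+2(\nabla r)V=(8raa'+2(\nabla r)a^2)h+4rh_1$ and use (9).

**Step 3: Clausen's formula.** Let $u_k=\rho(k,0)$. With $h=1$, (10) gives $L(a^2)=0$. The recurrence $(k+1)^3F_{k+1}=(k+\frac12)(k+\frac13)(k+\frac23)F_k$ shows that $LF=0$ has exactly one power series solution in $t$ with $F(0)=1$, namely $\sum u_kt^k$. Hence
$$Z:=\sum_{k\ge0}u_kt^k=a^2.\tag{11}$$

## 5. The sum as a convolution, and a congruence modulo $p$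

**Step 1: $T(k)$ is a product of two coefficients.** Let $N(v)=(v+\frac12)(v+\frac13)(v+\frac23)$, so that $\rho(k+1,\varepsilon)=\frac{N(k+\varepsilon)}{(k+1+\varepsilon)^3}\rho(k,\varepsilon)$. Put $\rho_k=\rho(k,-\frac p2)$. It is $p$-integral for $k\le n$, and $\rho_n\ne0$: in $\rho_n$ the factors are $i-n\neq0$ for $i<n$, and fractions $\frac{6i+2-3p}6,\frac{6i+4-3p}6$ with odd numerators. Since $n-\frac p2=-\frac12$,
$$\frac{\rho_{n-k}}{\rho_n}=\prod_{l=1}^k\frac{(\frac12-l)^3}{N(-\frac12-l)}=\prod_{l=1}^k\frac{(\frac12-l)^3}{(-l)(-l-\frac16)(-l+\frac16)}=\frac{(\frac12)_k^3}{k!\,(\frac76)_k(\frac56)_k}\qquad(0\le k\le n).$$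
Multiplying by $u_k=(\frac12)_k(\frac13)_k(\frac23)_k/k!^3$ we get
$$T(k)=\frac{u_k\,\rho_{n-k}}{\rho_n}\quad(0\le k\le n),\qquad \rho_n\sum_{k=0}^nT(k)=\sum_{k=0}^nu_k\rho_{n-k}.\tag{12}$$

**Step 2: turn coefficients in $t$ into coefficients in $q$.** For any power series $U(q)$,
$$108^n[t^n]\bigl(Z^2e^{-\frac p2\Lambda}U\bigr)=[q^{p/2}](gU).\tag{13}$$
Indeed the left side is the residue of $y^na^4e^{-\frac p2\Lambda}U\frac{dt}t$, because $108^nt^{-n}=y^n$ and $Z^2=a^4$. By (5), $\frac{dt}t=\mu a^2\frac{dq}q$ and $e^{-\frac p2\Lambda}=q^{-p/2}s^{-p}$. As $y^ns^{-p}=s^{2n-p}=s^{-1}$ and $a^6\mu s^{-1}=g$, the residue is $\mathrm{CT}(q^{-p/2}gU)$. Call (13) the transfer formula.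

**Step 3: the normalizing constant.** Put $C=p/(108^n\rho_n)$, so that $p\sum_{k\le n}T(k)=C\cdot108^n\rho_n\sum_{k\le n}T(k)$. We show
$$C^{-1}=\prod_{j=1}^n\Bigl(1-\frac pj\Bigr)\prod_{\substack{r\ \mathrm{odd}\\ 1\le r\le p-2}}\Bigl(1-\frac pr\Bigr)^2\Bigl(1-\frac{4p^2}{r^2}\Bigr).\tag{14}$$
From $(1+2\varepsilon)_{2k}=4^k(\frac12+\varepsilon)_k(1+\varepsilon)_k$ and $(1+3\varepsilon)_{3k}=27^k(\frac13+\varepsilon)_k(\frac23+\varepsilon)_k(1+\varepsilon)_k$,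
$$\rho(k,\varepsilon)=108^{-k}\frac{(1+2\varepsilon)_{2k}(1+3\varepsilon)_{3k}}{(1+\varepsilon)_k^5}.$$
Take $\varepsilon=-\frac p2$, $k=n$, and let $m!!$ be the product of the odd numbers $\le m$. Then $(1-p)_{p-1}=(p-1)!$, $(1-\frac{3p}2)_{3n}=(-1)^{3n}2^{-3n}(3p-2)!!$ and $(1-\frac p2)_n=(-1)^n2^{-n}(p-2)!!$, so
$$108^n\rho_n=\frac{(p-1)!\,(3p-2)!!\;4^n}{((p-2)!!)^5}.$$
The odd numbers in $(p,3p-2]$ are $2p\pm r$ with $r$ odd, $1\le r\le p-2$; there are $n$ such $r$. So $(3p-2)!!=p\,(p-2)!!\prod_r(4p^2-r^2)=p(-1)^n((p-2)!!)^3\prod_r(1-\frac{4p^2}{r^2})$. Next,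
$$\frac{(p-1)!}{((p-2)!!)^2}=\prod_r\frac{p-r}r=(-1)^n\prod_r\Bigl(1-\frac pr\Bigr).$$
Hence $C^{-1}=4^n\prod_r(1-\frac pr)(1-\frac{4p^2}{r^2})$. Finally the even numbers $p-r$ multiply to $2^nn!$, so $\prod_r\frac{p-r}r=\frac{2^nn!}{(p-2)!!}=\frac{(2^nn!)^2}{(p-1)!}$, and $(p-1)!=n!\prod_{j\le n}(p-j)=(-1)^nn!^2\prod_{j\le n}(1-\frac pj)$. Comparing, $4^n=\prod_{j\le n}(1-\frac pj)\prod_r(1-\frac pr)$, and (14) follows. In particular $C\in1+p\mathbb Z_{(p)}$.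

**A first attempt.** Since $\rho_{n-k}\equiv u_{n-k}\pmod p$, replace $\rho$ by $u$ in (12). By (11) and (13) with $U=e^{\frac p2\Lambda}$,
$$108^n\rho_n\sum_{k=0}^nT(k)\equiv108^n[t^n]Z^2=[q^{p/2}]\bigl(g\,e^{\frac p2\Lambda}\bigr)\equiv[q^{p/2}]g=a_p\pmod p,$$
because $g=O(q^{1/2})$ and $e^{\frac p2\Lambda}-1$ has coefficients in $p\mathbb Z_{(p)}$ up to $q^n$. With $C\equiv1$ this proves Theorem 1 for $N=n$ modulo $p$, and no further. We made two replacements, $\rho_{n-k}\to u_{n-k}$ and $e^{\frac p2\Lambda}\to1$, and each is an error of order $p$. To get beyond modulo $p$ one must see how the two errors fit together.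

They fit very well. The first error is governed by $\partial_\varepsilon$ of $\sum\rho(k,\varepsilon)t^k$ at $\varepsilon=0$. Now $\partial_\varepsilon^i\bigl(t^\varepsilon\sum_k\rho(k,\varepsilon)t^k\bigr)$ at $\varepsilon=0$, $i=0,1,2$, are the Frobenius solutions of the third-order equation $LF=0$. By (10) the solutions of $LF=0$ are $a^2$ times the polynomials of degree $\le2$ in $\log q$. So $\log t$ on the one side becomes $\log q$ on the other, and $\Lambda=\log(108q)-\log t$ is exactly the second error. Hence the errors cancel through order $\varepsilon^2$, and we should keep $\varepsilon$ in the calculation.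

## 6. The deformation in $\varepsilon$, and three statements that remain

Let $z(t,\varepsilon)=\sum_{k\ge0}\rho(k,\varepsilon)t^k$, with coefficients in $\mathbb Q(\varepsilon)$.

**Step 1: the inhomogeneous equation.** Let $q^\varepsilon$ be a formal symbol with $Dq^\varepsilon=\varepsilon q^\varepsilon$, let $108^\varepsilon$ be a formal constant, and put $t^\varepsilon=108^\varepsilon q^\varepsilon e^{-\varepsilon\Lambda}$. By (5), $1-D\Lambda=\frac{Dt}t=\mu a^2$, so $\nabla t^\varepsilon=\varepsilon\mu t^\varepsilon$, i.e. $\theta t^\varepsilon=\varepsilon t^\varepsilon$, and (8)–(10) apply to such expressions. In $L(t^\varepsilon z)$ the coefficient of $t^{k+1+\varepsilon}$ is $(k+1+\varepsilon)^3\rho(k+1,\varepsilon)-N(k+\varepsilon)\rho(k,\varepsilon)=0$, so only the lowest term survives: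
$$L(t^\varepsilon z)=\varepsilon^3t^\varepsilon.\tag{15}$$

**Step 2: solve it on the $q$-side.** Put $k(q,\varepsilon)=e^{-\varepsilon\Lambda}z(t,\varepsilon)/a^2=\sum_jk_j(\varepsilon)q^j$, so $k_0=1$. Apply (10) with $h=t^\varepsilon z/a^2=108^\varepsilon q^\varepsilon k(q,\varepsilon)$. By (15), $D^3h=\varepsilon^3t^\varepsilon\mu a^4=\varepsilon^3t^\varepsilon E$. Dividing by $108^\varepsilon q^\varepsilon$ gives $(D+\varepsilon)^3k=\varepsilon^3e^{-\varepsilon\Lambda}E$, that is,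
$$k_j(\varepsilon)=\frac{\varepsilon^3\,[q^j](e^{-\varepsilon\Lambda}E)}{(j+\varepsilon)^3}\quad(j\ge1),\qquad z(t,\varepsilon)=Z\,e^{\varepsilon\Lambda}\,k(q,\varepsilon).\tag{16}$$
These are identities of rational functions of $\varepsilon$ in each coefficient; the coefficient of $t^j$ in $z$ and of $q^j$ in $k(q,\cdot)$ have poles only at negative integers $\ge-j$. So we may put $\varepsilon=-\frac p2$, and for $\varepsilon\in p\mathbb Z_p$ we may use them modulo $t^{n+1}$, $q^{n+1}$.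

**Step 3: the exact identity.** By (12), (16) at $\varepsilon=0$ and $\varepsilon=-\frac p2$, and (13),
$$108^n\rho_n\sum_{k=0}^nT(k)=108^n[t^n]\bigl(Z^2e^{-\frac p2\Lambda}k(q,-\tfrac p2)\bigr)=[q^{p/2}]\bigl(g\,k(q,-\tfrac p2)\bigr).\tag{17}$$

**Step 4: expand modulo $p^5$.** Write $k(q,\varepsilon)=1+\varepsilon^3K_3+\varepsilon^4K_4+\varepsilon^5K_5+\cdots$. By (16),
$$K_3=\sum_{j\ge1}e_jj^{-3}q^j,\qquad K_4=\sum_{j\ge1}\kappa_jq^j,\quad \kappa_j=-3e_jj^{-4}-j^{-3}[q^j](E\Lambda).$$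
For $1\le j\le n$ these coefficients are $p$-integral, and for $\delta\in p\mathbb Z_p$ we have $k_j(\delta)\equiv\delta^3e_jj^{-3}+\delta^4\kappa_j\pmod{p^5}$: in $e^{-\delta\Lambda}$ the coefficient of $q^j$ involves $\Lambda^i/i!$ only for $i\le j\le n$, and these are $p$-integral. Since $g=O(q^{1/2})$, only $j\le n$ enters $[q^{p/2}](g\,k)$. With
$$X_1=[q^{p/2}](gK_3)=\sum_{j=1}^nc_{p-2j}\,e_jj^{-3},\qquad X_2=[q^{p/2}](gK_4),$$
both $p$-integral, we get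
$$108^n\rho_n\sum_{k=0}^nT(k)\equiv a_p-\tfrac{p^3}8X_1+\tfrac{p^4}{16}X_2\pmod{p^5}.\tag{18}$$
In the same way, if $\delta,\delta'\in p\mathbb Z_p$ and $\delta+\delta'=-\frac p2$, then $z(t,\delta)z(t,\delta')=Z^2e^{-\frac p2\Lambda}k(q,\delta)k(q,\delta')$ modulo $q^{n+1}$, and
$$108^n\sum_{k=0}^n\rho(k,\delta)\rho(n-k,\delta')\equiv a_p+(\delta^3+\delta'^3)X_1+(\delta^4+\delta'^4)X_2\pmod{p^5}.\tag{19}$$

So three statements remain:
$$\text{(I)}\ \ X_1\equiv20\,\mathcal Z\,a_p\ (\mathrm{mod}\ p^2),\qquad\text{(II)}\ \ X_2\equiv0\ (\mathrm{mod}\ p),\qquad\text{(III)}\ \ C\equiv1+\tfrac52p^3\mathcal Z\ (\mathrm{mod}\ p^5).$$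

**Check for $p=7$.** One might hope that $X_1$ vanishes modulo $p$. It does not. Here $c_5=54$, $c_3=-12-27=-39$, $c_1=1$ and $e_1=-30$, $e_2=-270$, $e_3=-570$, so
$$X_1=-1620+\tfrac{10530}8-\tfrac{570}{27}=-\tfrac{11695}{36}\equiv2\pmod7 .$$
With $B_4=-\frac1{30}$, $B_{10}=\frac5{66}$ we have $\mathcal Z=\frac1{264}+\frac1{120}=\frac2{165}$ and $20\mathcal Za_7=-\frac{64}3$. Statement (I) holds: $X_1+\frac{64}3=-\frac{10927}{36}$ and $10927=49\cdot223$. Formula (14) gives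
$$C^{-1}=(-20)\cdot\tfrac{256}{25}\cdot\Bigl(-\tfrac{195\cdot187\cdot171}{225}\Bigr)=\tfrac{141892608}{25},$$
and (III) predicts $C^{-1}\equiv1-\frac{343}{33}\pmod{7^5}$. Indeed $C^{-1}-1+\frac{343}{33}=\frac{4682463814}{825}=7^5\cdot\frac{278602}{825}$. So the $p^3$-term in (18) is there, and $C$ must cancel it.

## 7. Kummer's congruences and the constant $C$

**Lemma 1 (Kummer).** Let $m\ge2$ be even, $p-1\nmid m$, $l\ge0$ and $m_i=m+i(p-1)$. Then
$$\sum_{i=0}^l(-1)^i\binom li\bigl(1-p^{m_i-1}\bigr)\frac{B_{m_i}}{m_i}\equiv0\pmod{p^l}.\tag{20}$$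

For example, with $p=7$, $l=1$, $m=4$: $\frac{B_4}4=-\frac1{120}\equiv-1$ and $\frac{B_{10}}{10}=\frac1{132}\equiv-1\pmod7$.

*Proof.* Let $\omega\in\mathbb Z_p$ be a primitive $(p-1)$-th root of unity, $P=p^M$ with $M\ge1$, and $c$ a positive integer with $c\equiv\omega\pmod{p^M}$. Let $S_h=\sum_{1\le j<P,\,p\nmid j}j^h$. Write $cj=\{cj\}+Pf_j$ with $0\le\{cj\}<P$ and $f_j\in\mathbb Z$. Then $(cj)^h\equiv\{cj\}^h+hPf_j(cj)^{h-1}\pmod{P^2}$. As $j\mapsto\{cj\}$ permutes the summation range, summing gives $(c^h-1)S_h\equiv hP\sum_jf_j(cj)^{h-1}\pmod{P^2}$, i.e.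
$$(c^h-1)\frac{S_h}{hP}\equiv\sum_jf_j(cj)^{h-1}\pmod{p^{M-v_p(h)}}.$$
Take the alternating binomial sum over $h=m_i$. The right side becomes $\sum_jf_j(cj)^{m-1}(1-(cj)^{p-1})^l\equiv0\pmod{p^l}$. Now let $M\to\infty$. Then $c^{m_i}\to\omega^{m_i}=\omega^m$. By Faulhaber's formula $P^{-1}\sum_{j<P}j^h=\sum_i\binom hiB_{h-i}\frac{P^i}{i+1}\to B_h$, and the terms with $p\mid j$ contribute $p^{h-1}\cdot(P/p)^{-1}\sum_{j<P/p}j^h\to p^{h-1}B_h$, so $P^{-1}S_h\to(1-p^{h-1})B_h$. Hence $\omega^m-1$ times the left side of (20) lies in $p^l\mathbb Z_p$. Since $p-1\nmid m$, $\omega^m-1$ is a unit. $\square$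

**Step 1: the numbers $b(k)$.** Let $b(k)=\frac{B_{k(p-1)-2}}{k(p-1)-2}$ for $k\ge1$. Use (20) with $m=k(p-1)-2\ge p-3\ge4$. The Euler factors are $\equiv1\pmod{p^2}$ and the $b(k)$ are $p$-integral (case $l=0$). So first differences of $b$ vanish modulo $p$ ($l=1$) and second differences vanish modulo $p^2$ ($l=2$). Hence $b(k)\equiv b(1)+(k-1)(b(2)-b(1))\pmod{p^2}$ with $p\mid b(2)-b(1)$, and since $\mathcal Z=\frac12b(2)-b(1)$,
$$b(p)\equiv b(p^2)\equiv2b(1)-b(2)=-2\mathcal Z\pmod{p^2}.\tag{21}$$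

**Step 2: reduce $\log C$ to two power sums.** Let $J_i=\sum_{j\le n}j^{-i}$, $H_i=\sum_{j<p}j^{-i}$, $O_i=\sum_{r\,\mathrm{odd}<p}r^{-i}=H_i-2^{-i}J_i$. From (14), $\log C=\sum_i\frac{p^i}i(J_i+2O_i)+\sum_i\frac{(4p^2)^i}iO_{2i}$. For $p\ge7$ the terms with $p^i$, $i\ge5$, vanish modulo $p^5$, so
$$\log C\equiv p(J_1+2O_1)+p^2\bigl(\tfrac{J_2}2+5O_2\bigr)+\tfrac{p^3}3(J_3+2O_3)+p^4\bigl(\tfrac{J_4}4+\tfrac{O_4}2+8O_4\bigr)\pmod{p^5}.$$
As $p-1\nmid4$, $H_4\equiv0\pmod p$; pairing $j\leftrightarrow p-j$ gives $J_4\equiv\frac12H_4\equiv0$, and then $O_4\equiv0$. Inserting $O_i=H_i-2^{-i}J_i$,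
$$\log C\equiv2pH_1+p^2\bigl(5H_2-\tfrac34J_2\bigr)+p^3\bigl(\tfrac23H_3+\tfrac14J_3\bigr)\pmod{p^5}.$$
Expanding $(p-j)^{-i}$ in powers of $p/j$ and pairing again:

* $H_3\equiv-\frac{3p}2H_4\equiv0\pmod{p^2}$;
* $H_1=-\frac12(pH_2+p^2H_3+p^3H_4+\cdots)\equiv-\frac p2H_2\pmod{p^4}$;
* $H_2\equiv2J_2+2pJ_3+3p^2J_4\equiv2J_2+2pJ_3\pmod{p^3}$, i.e. $J_2\equiv\frac12H_2-pJ_3$.

Therefore
$$\log C\equiv\bigl(-1+5-\tfrac38\bigr)p^2H_2+\bigl(\tfrac34+\tfrac14\bigr)p^3J_3=\tfrac{29}8p^2H_2+p^3J_3\pmod{p^5}.\tag{22}$$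

**Step 3: $H_2\equiv4p\mathcal Z\pmod{p^3}$.** Let $m=p^2(p-1)-2$, so $j^m\equiv j^{-2}\pmod{p^3}$ for $p\nmid j$. Then $H_2\equiv\sum_{j<p}j^m=\sum_{i\ge0}\binom miB_{m-i}\frac{p^{i+1}}{i+1}\pmod{p^3}$. The term $i=1$ is $0$, since $B_{m-1}=0$. In the term $i=2$, $B_{m-2}$ is $p$-integral because $m-2\equiv-4\pmod{p-1}$ and $p-1\nmid4$, so the term is $\equiv0\pmod{p^3}$. The terms with $i\ge3$ have valuation $\ge i-v_p(i+1)\ge3$. So $H_2\equiv pB_m=p\,m\,b(p^2)\equiv p(-2)(-2\mathcal Z)$, by (21) and $m\equiv-2\pmod{p^2}$.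

**Step 4: $J_3\equiv-12\mathcal Z\pmod{p^2}$.** Let $M=p(p-1)-2$, so $j^{M-1}\equiv j^{-3}\pmod{p^2}$. With the Bernoulli polynomial $B_M(\cdot)$ and $n+1=\frac12+\frac p2$,
$$J_3\equiv\sum_{j\le n}j^{M-1}=\frac{B_M(\frac12+\frac p2)-B_M}M\pmod{p^2}.$$
Here $M\equiv-2\pmod p$ is a unit. Expand $B_M(\frac12+\frac p2)=\sum_i\binom MiB_{M-i}(\frac12)(\frac p2)^i$ and use $B_k(\frac12)=(2^{1-k}-1)B_k$. The term $i=1$ vanishes (odd index). The term $i=2$ is $p^2$ times a $p$-integral number, as $M-2\equiv-4\pmod{p-1}$. The terms $i\ge3$ have valuation $\ge i-1\ge2$. So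
$$J_3\equiv\frac{B_M(\frac12)-B_M}M=(2^{1-M}-2)\,b(p)\equiv(2^3-2)(-2\mathcal Z)=-12\mathcal Z\pmod{p^2},$$
since $2^{1-M}=2^{3-p(p-1)}\equiv2^3\pmod{p^2}$.

**Step 5: conclusion.** By (22), $\log C\equiv p^3\mathcal Z\bigl(\frac{29}2-12\bigr)=\frac52p^3\mathcal Z\pmod{p^5}$. As $C\equiv1\pmod p$, exponentiating gives $C\equiv1+\frac52p^3\mathcal Z\pmod{p^5}$. This is (III). $\square$

## 8. Completing a sum over $\mathbb F_p$: the proof that $X_2\equiv0$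

**Step 1: isolate $K_4$.** We choose a product of two deformations in which $K_3$ cancels. Let
$$R(\varepsilon)=\sum_{k=0}^n\rho(k,\varepsilon)\rho(n-k,-\varepsilon)=[t^n]\,z(t,\varepsilon)z(t,-\varepsilon)\in\mathbb Z_{(p)}[[\varepsilon]].$$
By (16), $z(t,\varepsilon)z(t,-\varepsilon)=Z^2k(q,\varepsilon)k(q,-\varepsilon)=Z^2(1+2\varepsilon^4K_4+O(\varepsilon^6))$, so $[\varepsilon^4]R=2[t^n](Z^2K_4)$. By (13) with $U=e^{\frac p2\Lambda}K_4$, and since $e^{\frac p2\Lambda}\equiv1$ modulo $p$ up to $q^n$, $108^n[t^n](Z^2K_4)\equiv X_2\pmod p$. So it suffices to show $[\varepsilon^4]R\equiv0\pmod p$.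

**Step 2: write all summands as translates of one function.** Work in $\mathbb F_p(x)$, where $x$ is a variable in this section only, and $n=-\frac12$ in $\mathbb F_p$. Put $w=x^p-x$, which is invariant under $x\mapsto x+1$, and
$$\tau(x)=\frac{\rho(n,-x)}{x^3w^2},\qquad r(x)=\frac{(x+\frac12)^4(x+\frac13)(x+\frac23)}{(x+1)^4(x+\frac56)(x+\frac76)}$$
(here $\tau$ and $r$ have a new meaning, for this section only). From $\rho(n,\varepsilon)=\prod_{i<n}\frac{N(\varepsilon+i)}{(\varepsilon+1+i)^3}$,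
$$\frac{\rho(n,-x-1)}{\rho(n,-x)}=\frac{N(-1-x)}{N(n-1-x)}\cdot\frac{(n-x)^3}{(-x)^3}=\frac{(x+\frac12)^4(x+\frac13)(x+\frac23)}{(x+1)(x+\frac76)(x+\frac56)\,x^3},$$
because $N(-1-x)=-(x+\frac12)(x+\frac13)(x+\frac23)$ and $N(n-1-x)=N(-\frac32-x)=-(x+1)(x+\frac76)(x+\frac56)$. Multiplying by $x^3/(x+1)^3$ gives $\tau(x+1)=r(x)\tau(x)$. On the other hand, with $X=x+k$, consecutive summands of $R$ have ratio
$$\frac{\rho(k+1,x)\,\rho(n-k-1,-x)}{\rho(k,x)\,\rho(n-k,-x)}=\frac{N(X)}{(X+1)^3}\cdot\frac{(n-X)^3}{N(n-1-X)}=\frac{N(X)(X+\frac12)^3}{(X+1)^4(X+\frac76)(X+\frac56)}=r(x+k).$$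
Since $\rho(0,x)\rho(n,-x)=x^3w^2\tau(x)$, induction gives
$$\rho(k,x)\,\rho(n-k,-x)=x^3w^2\,\tau(x+k)\qquad(0\le k\le n).\tag{23}$$
So $R$ is $x^3w^2$ times part of the sum of $\tau(x+k)$ over all $k\in\mathbb F_p$. The full sum is translation invariant, which is a strong restriction. We must check that the missing terms are harmless.

**Step 3: poles of $\tau(x+k)$ at $x=0$.** All poles of $\tau$ lie in $\mathbb F_p$. For $0\le k\le n$ the left side of (23) is regular at $0$, so $\tau(x+k)$ has a pole of order $\le5$ there. We claim that for $n<k\le p-1$ the function $\tau(x+k)$ is regular at $x=0$.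

*Start at $k=n$.* $\rho(n,x)$ has a simple zero at $0$: the integers $3i+1,3i+2$ with $0\le i<n$ are those in $[1,3n-1]$ prime to $3$, and $p\le3n-1<2p$, so exactly one of them is divisible by $p$, while $\frac12+i=-(n-i)\ne0$. By (23) with $k=n$, $\mathrm{ord}_0\,\tau(x+n)=1-5=-4$.

*From $n$ to $n+1$.* With $n=-\frac12$, $r(x+n)=\frac{x^4(x-\frac16)(x+\frac16)}{(x+\frac12)^4(x+\frac13)(x+\frac23)}$ has order $4$ at $0$, so $\mathrm{ord}_0\,\tau(x+n+1)=0$.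

*Beyond.* For $n+1\le k\le p-2$, the only factors of $r(x+k)$ that can vanish at $0$ are a simple numerator factor at $k\equiv-\frac13,-\frac23$ and a simple denominator factor at $k\equiv-\frac56,-\frac76$ (the values $k\equiv-\frac12,-1$ are $n$ and $p-1$). The residues $-\frac13,-\frac23;-\frac56,-\frac76$ are
$$\tfrac{p-1}3,\ \tfrac{2p-2}3;\ \tfrac{5p-5}6,\ \tfrac{p-7}6\quad(p\equiv1\bmod 6),\qquad\tfrac{2p-1}3,\ \tfrac{p-2}3;\ \tfrac{p-5}6,\ \tfrac{5p-7}6\quad(p\equiv5\bmod 6).$$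
In $[n+1,p-2]$ there is one zero, at $\frac{2p-2}3$ resp. $\frac{2p-1}3$, and one pole, at $\frac{5p-5}6$ resp. $\frac{5p-7}6$. The zero comes first; in the second case this says $4p-2<5p-7$, i.e. $p>5$. So the order of $\tau(x+k)$ at $0$ runs through $0$, then $1$, then $0$, and stays $\ge0$.

**Step 4: the full sum.** Let $\tilde R=\sum_{k\in\mathbb F_p}\tau(x+k)$. It is invariant under $x\mapsto x+1$, so it lies in $\mathbb F_p(w)$, the fixed field of these $p$ translations (as $[\mathbb F_p(x):\mathbb F_p(w)]=p$). Its poles in $x$ lie in $\mathbb F_p$, i.e. over $w=0$, and it vanishes at $\infty$, so it is a polynomial in $w^{-1}$ without constant term. As $\rho(n,-x)$ has degree $0$ at $\infty$, $\tau$ and hence $\tilde R$ vanish at $x=\infty$ to order $\ge2p+3$; since $w^{-i}$ vanishes there to order $pi$, only $i\ge3$ occur. As the pole at $x=0$ has order $\le5$, only $i\le5$ occur. So $\tilde R=r_3w^{-3}+r_4w^{-4}+r_5w^{-5}$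 with $r_i\in\mathbb F_p$.

**Step 5: read off the coefficient.** By (23) and Step 3, and with $w=-x(1-x^{p-1})$,
$$R\equiv x^3w^2\tilde R+O(x^5)=x^3\bigl(r_3w^{-1}+r_4w^{-2}+r_5w^{-3}\bigr)+O(x^5)=-r_5+r_4x-r_3x^2+O(x^5),$$
because $p-1\ge6$. Hence $[x^4]R\equiv0\pmod p$, which proves (II). $\square$

## 9. Eisenstein series, odd rational functions, and $X_1$ modulo $p^2$

$X_1=\sum_jc_{p-2j}e_jj^{-3}$ is a coefficient of $g$ times $K_3=\sum e_jj^{-3}q^j$, a threefold antiderivative of an Eisenstein series. $K_3$ itself is not one of our modular forms, but modulo $p$ the exponent $-3$ can be replaced by $p-4$. So we look for Eisenstein series that imitate $K_3$, and for a reason why a constant term vanishes. The reason is the following.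

**Lemma 2.** Let $K=\mathbb Q$ or $K=\mathbb F_p$, and let $R\in K[x,x^{-1},(1-x)^{-1}]$ satisfy $R(1-x)=-R(x)$ and have degree $\le0$ (order of growth at $\infty$). Then $\mathrm{CT}_q(a^2R(x))=0$, where $a$ and $x$ are reduced modulo $p$ if $K=\mathbb F_p$.

*Proof.* $x=27q+\cdots$ is a uniformizer of $K[[q]]$, and $\frac{dq}q=\frac{dx}{a^2x(1-x)}$ by (3). So $\mathrm{CT}_q(a^2R)=\mathrm{Res}_{x=0}\,\omega$ with $\omega=\frac{R\,dx}{x(1-x)}$. Under $x\mapsto1-x$ both $R$ and $dx$ change sign, so $\omega$ is invariant and $\mathrm{Res}_1\omega=\mathrm{Res}_0\omega$. By the degree condition $\frac R{x(1-x)}=O(x^{-2})$ at $\infty$, so there is no residue at $\infty$. There are no other poles, so $2\,\mathrm{Res}_0\omega=0$. $\square$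

We call $R$ odd or even according to $R(1-x)=-R(x)$ or $R(1-x)=R(x)$. So $\mu$ is odd, and $y=27/\kappa$ is even of degree $-2$.

### 9.1. The forms $\mathcal G_1$, $\mathcal G_2$, $\mathcal E$

Let $\chi=\left(\frac3p\right)$, $W_3=3^{(p-1)/2}\equiv\chi\pmod p$, $\sigma=(-1)^n\chi$. For even $k\ge4$ let $G_k=-\frac{B_k}{2k}+\sum_{m\ge1}\sigma_{k-1}(m)q^m$, and let $E_{p-1}=1-\frac{2(p-1)}{B_{p-1}}\sum\sigma_{p-2}(m)q^m$, which is $\equiv1\pmod p$ since $v_p(B_{p-1})=-1$. Set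
$$\mathcal G_1=G_{p-3}(\tau)-\chi3^{\frac{p-3}2}G_{p-3}(3\tau),\quad \mathcal G_2=G_{2p-4}(\tau)-3^{p-2}G_{2p-4}(3\tau),\quad \mathcal E=\frac{E_{p-1}(\tau)+\chi W_3E_{p-1}(3\tau)}{1+\chi W_3}.$$
They lie in $M_*(\Gamma_0(3))$ (here $p\ge7$ gives $p-3\ge4$) and have $p$-integral coefficients, since $1+\chi W_3\equiv2$ is a unit. Moreover $\mathcal E\equiv1\pmod p$.

**Step 1: write them as polynomials in $x$.** For even $k$, a form in $M_k(\Gamma_0(3))$ with coefficients in $\mathbb Z_{(p)}$ is $a^k\hat f(x)$ with $\hat f\in\mathbb Z_{(p)}[x]$ of degree $\le k/3$: the basis $a^{k-3i}(c^3/27)^i=q^i+\cdots$, $0\le i\le k/3$, is triangular, and $27$ is a unit. Write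
$$\mathcal G_1=a^{p-3}G_1(x),\qquad\mathcal G_2=a^{2p-4}G_2(x),\qquad\mathcal E=a^{p-1}e(x).$$

**Step 2: their symmetry under $x\mapsto1-x$.** Put $(f|W)(\tau)=(\sqrt3\tau)^{-k}f(-\frac1{3\tau})$ in weight $k$. Then $G_k|W=3^{k/2}G_k(3\tau)$ and $G_k(3\tau)|W=3^{-k/2}G_k$, and likewise for $E_{p-1}$. So $\mathcal G_1|W=-\chi\mathcal G_1$, $\mathcal G_2|W=-\mathcal G_2$, $\mathcal E|W=\chi\mathcal E$. By (4), $(a^k\hat f(x))|W=i^{-k}a^k\hat f(1-x)$. For $k=p-3,\,p-1,\,2p-4$ the factor $i^{-k}$ is $(-1)^{n-1},\,(-1)^n,\,-1$. Hence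
$$G_1(1-x)=\sigma G_1(x),\qquad e(1-x)=\sigma e(x),\qquad G_2(1-x)=G_2(x).\tag{24}$$

**Step 3: a form that imitates $K_3$ modulo $p^2$.** Let $\beta_1=-\frac{B_{p-3}}{2(p-3)}$ and $\beta_2=-\frac{B_{2p-4}}{2(2p-4)}$, so $\mathcal Z=2\beta_1-\beta_2$, and $\beta_1\equiv\beta_2\pmod p$ by (20) with $l=1$, $m=p-3$. Put
$$\tilde{\mathcal E}=-30(2\mathcal G_1-\mathcal G_2).$$
We claim: the constant term of $\tilde{\mathcal E}$ is $\equiv-20\mathcal Z\pmod{p^2}$, and for $1\le m<p$ its $q^m$-coefficient is $\equiv e_mm^{-3}\pmod{p^2}$.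

If $v\equiv1\pmod p$, then $(1-v)^2\equiv0$, i.e. $2v-v^2\equiv1\pmod{p^2}$. Apply this to $v=d^{p-1}$ and $v=\chi W_3d^{p-1}$, where $p\nmid d$:
$$2d^{p-4}-d^{2p-5}\equiv d^{-3},\qquad\tfrac13\bigl(2\chi W_3d^{p-4}-W_3^2d^{2p-5}\bigr)\equiv\tfrac13d^{-3}\pmod{p^2}.$$
As $\chi3^{(p-3)/2}=\frac13\chi W_3$ and $3^{p-2}=\frac13W_3^2$, summing over $d\mid m$ and $d\mid\frac m3$ gives the coefficient $-30(\sigma_{-3}(m)-\frac13\sigma_{-3}(\frac m3))=e_mm^{-3}$ by (7). The constant term is $-30\bigl[2\beta_1(1-\frac{\chi W_3}3)-\beta_2(1-\frac{W_3^2}3)\bigr]$. With $\chi W_3=1+pv'$ it is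
$$\equiv-30\bigl[\tfrac23(2\beta_1-\beta_2)-\tfrac{2pv'}3(\beta_1-\beta_2)\bigr]\equiv-20\mathcal Z\pmod{p^2}.$$

**Step 4: compare $\mathcal G_1$ and $\mathcal G_2$.** Coefficientwise $\mathcal G_1\mathcal E\equiv\mathcal G_1\equiv\mathcal G_2\pmod p$. Indeed $\sigma_{p-4}(m)\equiv\sigma_{2p-5}(m)$ (Fermat for divisors $d$ with $p\nmid d$; both powers vanish for $p\mid d$), $\chi3^{(p-3)/2}\equiv\frac13\equiv3^{p-2}$, and $\beta_1\equiv\beta_2$. Thus
$$\mathcal G_2=\mathcal G_1\mathcal E-pB',\qquad B'=a^{2p-4}b'(x),\quad b'\in\mathbb Z_{(p)}[x],\quad\deg b'\le\tfrac{2p-4}3.\tag{25}$$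
Since $pb'=G_1e-G_2$, (24) and $\sigma^2=1$ show that $b'$ is even.

### 9.2. The constant term to be computed, and the case modulo $p$

Let $Q(t)=z(t,-\frac p2)=\sum_{k=0}^n\rho_kt^k\in\mathbb Z_{(p)}[t]$; it terminates because $(\frac12-\frac p2)_k=(-n)_k=0$ for $k>n$. Let $\mathcal Q(x)=Q(4x(1-x))$, and $H=q^{-p/2}k(q,-\frac p2)$.

**Step 5: reduce (I) to a vanishing constant term.** By (16) and (5), $H=q^{-p/2}e^{\frac p2\Lambda}Q/Z=s^p\mathcal Q/a^2$, so $H$ has $p$-integral coefficients. Also $H=q^{-p/2}(1+\sum_{j\ge1}k_jq^j)$ with $k_j\in p^3\mathbb Z_{(p)}$ for $1\le j\le n$. As $g\tilde{\mathcal E}=O(q^{1/2})$, only $j\le n$ contributes to the constant term of $gH\tilde{\mathcal E}$, so by Step 3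
$$\mathrm{CT}(gH\tilde{\mathcal E})\equiv[q^{p/2}](g\tilde{\mathcal E})\equiv-20\mathcal Za_p+X_1\pmod{p^2}.\tag{26}$$
So (I) is the claim that the left side is $0$ modulo $p^2$. From $g=a^6\mu/s$ and $s^{p-1}=y^n$,
$$gH=a^4\mu\,y^n\mathcal Q.\tag{27}$$

**Step 6: Lucas congruences.** We want $\mathcal Q$ modulo $p$. Let
$$u_k=\frac{(2k)!(3k)!}{108^kk!^5}=108^{-k}\tbinom{2k}k\cdot\tbinom{3k}k\tbinom{2k}k,\qquad v_k=\frac{(\frac13)_k(\frac23)_k}{k!^2}=\frac{(3k)!}{27^kk!^3}=27^{-k}\tbinom{3k}k\tbinom{2k}k .$$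
Then for $0\le k_0<p$ and $m\ge0$
$$u_{k_0+pm}\equiv u_{k_0}u_m,\qquad v_{k_0+pm}\equiv v_{k_0}v_m\pmod p.\tag{28}$$
By Fermat the powers of $108$ and $27$ behave this way. Put $k=k_0+pm$. If $2k_0<p$, Lucas's theorem gives $\binom{2k}k\equiv\binom{2k_0}{k_0}\binom{2m}m$. If $2k_0\ge p$, the last base-$p$ digit of $2k$ is $2k_0-p<k_0$, so $\binom{2k}k\equiv0$, and likewise $\binom{2k_0}{k_0}\equiv0$. This settles $\binom{2k}k$. For $\binom{3k}k\binom{2k}k$: if $3k_0<p$, apply Lucas's theorem to both factors. If $2k_0\ge p$, the factor $\binom{2k}k$ vanishes as before. If $2k_0<p\le3k_0$ (then $3k_0<2p$), the last digit of $3k$ is $3k_0-p<k_0$, so $\binom{3k}k\equiv0$. In the last two cases the same holds for $m=0$.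

In particular $u_k\equiv0$ for $n<k<p$, and $u_n\equiv0$, as $2n<p\le3n<2p$. With $d=\lfloor p/3\rfloor$: $v_k\not\equiv0$ for $k\le d$, and $v_k\equiv0$ for $d<k<p$.

**Step 7: $\bar e$ and $\bar Q$.** A bar denotes reduction modulo $p$. Let $h_0(x)=\sum_{k<p}\bar v_kx^k$, of degree exactly $d$. By (3) and (28), in $\mathbb F_p[[q]]$ we have $a=\sum v_kx^k=h_0(x)\sum_mv_mx^{pm}=h_0(x)a^p$, so $h_0(x)=a^{1-p}$. As $a^{p-1}\bar e=\bar{\mathcal E}=1$, also $\bar e=a^{1-p}$, and since $\mathbb F_p[x]\to\mathbb F_p[[q]]$ is injective, $\bar e=h_0$. Similarly $Z=\bigl(\sum_{k\le n}u_kt^k\bigr)Z^p$, and $\rho_k\equiv u_k$ for $k\le n$, so $\bar Q(t)=Z^{1-p}=a^{-2(p-1)}=\bar e^2$. Hence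
$$\mathcal Q=e^2+pN_1,\qquad N_1\in\mathbb Z_{(p)}[x]\ \text{even},\quad\deg N_1\le p-1.\tag{29}$$
(Evenness: $\mathcal Q$ is a polynomial in $x(1-x)$, and $e^2$ is even by (24). Degree: $\deg\mathcal Q\le2n$, $\deg e^2\le\frac{2(p-1)}3$.)

**Example.** For $p=7$: $v_1=\frac29\equiv1$, $v_2=\frac{10}{81}\equiv6$, so $\bar e=1+x-x^2=1+\kappa$. Here $\sigma=(-1)^3\left(\frac37\right)=1$, and $\bar e$ is indeed even. With $\kappa=t/4\equiv2t$, $\bar e^2=1+4t+4t^2$, which agrees with $u_1=\frac19\equiv4$, $u_2=\frac5{108}\equiv4$, $u_3\equiv0$.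

**The case modulo $p$.** Now (I) modulo $p$ is quick. Modulo $p$, $\tilde{\mathcal E}\equiv-30\mathcal G_1$ by Step 4, and by (27)
$$gH\mathcal G_1\equiv a^4\mu y^n\bar e^2\cdot a^{p-3}\bar G_1=a^2\cdot(a^{p-1}\bar e)\,\mu y^n\bar G_1\bar e=a^2\,\mu y^n\bar G_1\bar e .$$
The function $\mu y^n\bar G_1\bar e$ is odd by (24), and its degree is at most $1-(p-1)+\frac{p-3}3+\frac{p-1}3<0$. By Lemma 2 the constant term is $0$.

Modulo $p^2$ the term $pN_1$ of (29) enters, and it produces $p\,a^{p+1}\mu y^n\bar G_1\bar N_1$. Lemma 2 wants the factor $a^2$, and we have $a^{p+1}=a^2\bar e^{-1}$. So the rational function is $\mu y^n\bar G_1\bar N_1/\bar e$, which may have poles at the zeros of $\bar e$, and the residue argument is lost. It is rescued by the fact that $\bar e$ divides $\bar N_1$, which we prove next.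

### 9.3. The divisibility $\bar e\mid\bar N_1$

**Step 8: $\bar e$ satisfies the differential equation, and $\gcd(\bar e,\nabla\bar e)=1$.** First, $\nabla^2\bar e=r\bar e$. The $x^k$-coefficient of $(\kappa h_0')'-\frac29h_0$ is $(k+1)^2\bar v_{k+1}-(k+\frac13)(k+\frac23)\bar v_k$, with $\bar v_{d+1}=0$. It vanishes for $k<d$ by the recurrence of $v_k$, and for $k=d$ because $3d+1$ or $3d+2$ equals $p$. Multiply by $\kappa$.

Next, $h_0(0)=1$ and $h_0(1)=\sigma\ne0$ by (24). So a common root $\alpha\in\overline{\mathbb F}_p$ of $\bar e$ and $\nabla\bar e=\kappa\bar e'$ is not $0$ or $1$, hence is a double root of $h_0$. The equation $\kappa h_0''+(1-2x)h_0'-\frac29h_0=0$ and its successive derivatives have the form $\kappa h_0^{(m+2)}+(\text{combination of lower derivatives})=0$. As $\kappa(\alpha)\ne0$, all $h_0^{(m)}(\alpha)$ vanish. Since $\deg h_0<p$, Taylor's formula gives $h_0=0$, a contradiction.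

**Step 9: a quadratic first integral, evaluated exactly.** We use a quantity that is constant along solutions of $LV=0$; here $LV$ is tiny, so the quantity is tiny. Let $V=t^{-p/2}\mathcal Q$. By (15), $LV=-\frac{p^3}8t^{-p/2}$. Put
$$I=2V\nabla^2V-(\nabla V)^2-4rV^2=t^{-p}J,\qquad J=2\mathcal Q\nabla_p^2\mathcal Q-(\nabla_p\mathcal Q)^2-4r\mathcal Q^2,\qquad\nabla_p=\nabla-\tfrac p2\mu,$$
where we used $\nabla t=\mu t$. By (8), with $\Theta=\theta-\frac p2$,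
$$J=2Q\bigl[(1-t)\Theta^2-\tfrac t2\Theta\bigr]Q-(1-t)(\Theta Q)^2-\tfrac{2t}9Q^2,$$
a polynomial in $t$ over $\mathbb Z_{(p)}$ of degree $\le2n+1=p$. Write $J=\sum_ij_it^i$. Since $\Theta t^n=-\frac12t^n$, the top coefficient is
$$j_p=\rho_n^2\bigl(2(-\tfrac14+\tfrac14)+\tfrac14-\tfrac29\bigr)=\tfrac1{36}\rho_n^2 ,$$
and $\rho_n\equiv u_n\equiv0\pmod p$, so $p^2\mid j_p$. For the other coefficients, by (9),
$$\nabla I=2V\bigl(\nabla^3V-4r\nabla V-2(\nabla r)V\bigr)=2V\mu LV,\quad\text{i.e. }\ \theta I=2V\,LV,\quad\text{i.e. }\ (\theta-p)J=-\tfrac{p^3}4Q(t).$$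
So $j_0=\frac{p^2}4$, and $j_i=\frac{p^3\rho_i}{4(p-i)}$ for $0<i<p$ (with $\rho_i=0$ for $i>n$). Hence $J\equiv0\pmod{p^2}$.

**Step 10: the same quantity through (29).** Compute $J$ modulo the ideal $(p^2,pe)$ of $\mathbb Z_{(p)}[x]$. Here $p\mathcal Q=pe^2+p^2N_1\equiv0$, so $\nabla_p\mathcal Q\equiv\nabla\mathcal Q=2e\nabla e+p\nabla N_1$ and
$$(\nabla_p\mathcal Q)^2\equiv4e^2(\nabla e)^2,\qquad4r\mathcal Q^2\equiv4re^4 .$$
In $2\mathcal Q\nabla_p^2\mathcal Q$ the terms coming from $\frac p2\mu$ carry a factor $p\mathcal Q\equiv0$, so it is $\equiv2\mathcal Q\nabla^2\mathcal Q$, and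
$$2(e^2+pN_1)\bigl(2(\nabla e)^2+2e\nabla^2e+p\nabla^2N_1\bigr)\equiv4e^2(\nabla e)^2+4e^3\nabla^2e+4pN_1(\nabla e)^2 .$$
Altogether
$$J\equiv4e^3(\nabla^2e-re)+4pN_1(\nabla e)^2\equiv4pN_1(\nabla e)^2\pmod{(p^2,pe)},$$
because $\nabla^2e-re\in p\mathbb Z_{(p)}[x]$ by Step 8. With Step 9, $4pN_1(\nabla e)^2\in(p^2,pe)$. Divide by $p$ and reduce: $\bar e\mid\bar N_1(\nabla\bar e)^2$. By Step 8, $\bar e\mid\bar N_1$.

Write $\bar N_1=\bar eM$ with $M\in\mathbb F_p[x]$. Then $M(1-x)=\sigma M(x)$ and, as $\deg\bar e=d$, $\deg M\le p-1-d$.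

### 9.4. The constant term modulo $p^2$

**Step 11: split into three terms.** By (25), $2\mathcal G_1-\mathcal G_2=\mathcal G_1(2-\mathcal E)+pB'$, so by (27) and (29)
$$gH(2\mathcal G_1-\mathcal G_2)=a^4\mu y^n(e^2+pN_1)\,a^{p-3}G_1(2-\mathcal E)+p\,a^4\mu y^n\mathcal Q\,a^{2p-4}b' .$$
Recall $\mathcal E=a^{p-1}e\equiv1\pmod p$, hence $\mathcal E(2-\mathcal E)=1-(1-\mathcal E)^2\equiv1\pmod{p^2}$. So:

* the $e^2$-part is $a^2\mu y^nG_1e\cdot\mathcal E(2-\mathcal E)\equiv a^2R_1$ with $R_1=\mu y^nG_1e$;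
* the $N_1$-part is $p$ times $a^{p+1}\bar N_1\mu y^n\bar G_1=a^2(a^{p-1}\bar e)M\mu y^n\bar G_1=a^2R_3$ over $\mathbb F_p$, with $R_3=\mu y^n\bar G_1M$;
* the last part is $p$ times $a^{2p}\bar{\mathcal Q}\,\mu y^n\bar b'=a^2(a^{p-1}\bar e)^2\mu y^n\bar b'=a^2R_2$ over $\mathbb F_p$, with $R_2=\mu y^n\bar b'$.

So modulo $p^2$ the product is $a^2R_1+p\,a^2R_3+p\,a^2R_2$.

**Step 12: apply Lemma 2 three times.** All three functions are odd: $\mu$ is odd, $y^n$ and $b'$ are even, and $G_1e$, $\bar G_1M$ are even since $\sigma^2=1$. For the degrees, $y^n$ has degree $-(p-1)$, so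
$$\deg R_1,\ \deg R_2\le1-(p-1)+\tfrac{2p-4}3=\tfrac{2-p}3<0,$$
$$\deg R_3\le1-(p-1)+(p-1-d)+\lfloor\tfrac{p-3}3\rfloor=1-d+(d-1)=0 .$$
Lemma 2, over $\mathbb Q$ for $R_1$ and over $\mathbb F_p$ for $R_2,R_3$, shows that all three constant terms vanish. So $\mathrm{CT}(gH\tilde{\mathcal E})\equiv0\pmod{p^2}$, and (26) gives $X_1\equiv20\mathcal Za_p\pmod{p^2}$. This is (I). $\square$

## 10. Proof of Theorem 1

**Step 1: $N=n$.** By (18), (I), (II), (III) and $\frac{20}8=\frac52$,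
$$p\sum_{k=0}^nT(k)\equiv C\bigl(a_p-\tfrac{p^3}8X_1+\tfrac{p^4}{16}X_2\bigr)\equiv\bigl(1+\tfrac52p^3\mathcal Z\bigr)\bigl(1-\tfrac52p^3\mathcal Z\bigr)a_p\equiv a_p\pmod{p^5}.$$

**Step 2: the terms $n<k<p$ do not matter.** The numerators of the factors of $(\frac12)_k$ are $1,3,\dots,2k-1$ with $p\le2k-1<3p$, so $v_p((\frac12)_k)=1$. By Section 2, $v_p((\frac13)_k(\frac23)_k)=v_p\bigl(\frac{(3k)!}{k!}\bigr)=\lfloor3k/p\rfloor$, and $(\frac56)_k(\frac76)_k=\frac{(3/2)_{3k}}{27^k(1/2)_k}$. The numerators of the factors of $(\frac32)_{3k}$ are the odd numbers $3,5,\dots,6k+1$, and $3p\le6k+1\le6p-5<p^2$. So $v_p((\frac56)_k(\frac76)_k)$ is $2-1=1$ if $6k+1<5p$, and $3-1=2$ if $6k+1\ge5p$. In the second case $k\ge\frac{5p-1}6\ge\frac{2p}3$, so $\lfloor3k/p\rfloor=2$. In the first case $\lfloor3k/p\rfloor\ge1$. In both cases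
$$v_p(T(k))=4+\lfloor3k/p\rfloor-v_p\bigl((\tfrac56)_k(\tfrac76)_k\bigr)\ge4,$$
so $pT(k)\equiv0\pmod{p^5}$. Hence Theorem 1 holds for every $N$ with $n\le N\le p-1$; with $N=p-1$ and $p>7$ this is the congruence with the question mark. $\blacksquare$

## 11. Proof of Theorem 2: a family of convolutions, and the primes 5 and 7

**(a)** Insert (I) and (II) into (19), using $\delta^3+\delta'^3\in p^3\mathbb Z_p$ and $\delta^4+\delta'^4\in p^4\mathbb Z_p$.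

**(b)** Let $p=5$, $a_5=54$. With the values after (1), modulo $5^5=3125$:
$$5T(0)=5,\qquad5T(1)=\tfrac1{14}\equiv2009,\qquad5T(2)=\tfrac{405}{32032}\equiv540,\qquad5T(3)=\tfrac{5^5}{16\cdot11\cdot13\cdot17\cdot19}\equiv0,$$
since $14\cdot2009=9\cdot3125+1$, $32032\equiv782$ and $782\cdot540=135\cdot3125+405$. Finally $5T(4)=5^4\cdot\frac{7^4}{2^{13}\cdot13\cdot17\cdot19\cdot23}$, and modulo $5$ the fraction is $\frac1{2\cdot3\cdot2\cdot4\cdot3}\equiv\frac14\equiv4$, so $5T(4)\equiv2500$. The sum minus $54$ is $\equiv5000=8\cdot5^4\pmod{5^5}$, so the valuation is exactly $4$. (In Section 8 the expansion of $x^3w^{-3}$ was used with $p-1\ge6$; for $p=5$ it has a term in $x^{p-1}=x^4$.)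

**(c)** Let $p=7$, $a_7=-88$. By (2), $7\sum_{k\le3}T(k)+88=7^5\cdot\frac{41827}{7390240}$, and this fraction is $\equiv\frac24\equiv4\pmod7$. The remaining terms modulo $7^6$ are as follows.

* $7T(4)=7^5\cdot\frac{125}{2^{13}\cdot13\cdot17\cdot19\cdot23}$. Modulo $7$, $125\equiv6$, $2^{13}\equiv2$ and $13\cdot17\cdot19\cdot23\equiv5$, so the fraction is $\frac6{10}\equiv2$ and $7T(4)\equiv2\cdot7^5$.
* In $T(5)$: $\binom{10}5=252=7\cdot36$, and $31\binom{30}{15}$ is prime to $7$, because $v_7(30!)=4$ and $v_7(15!)=2$. So $v_7(7T(5))=1+5=6$ and $7T(5)\equiv0$.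
* In $T(6)$: $\binom{12}6=924=7\cdot132$. By Wilson's theorem the prime-to-$7$ parts of $36!$ and $18!$ (note $36=5\cdot7+1$, $18=2\cdot7+4$) are $\equiv5!\,(-1)^5\equiv-1$ and $\equiv2!\,(-1)^2\,4!\equiv-1\pmod7$, and $v_7(36!)=5$, $v_7(18!)=2$. So $\binom{36}{18}=7u$ with $u\equiv-1$. Thus $7T(6)=7^5\cdot\frac{132^5}{16^6\cdot37\cdot u}$, and the fraction is $\equiv\frac{-1}{1\cdot2\cdot(-1)}\equiv4\pmod7$. So $7T(6)\equiv4\cdot7^5$.

The total is $\equiv(4+2+0+4)\,7^5\equiv3\cdot7^5\pmod{7^6}$, so the valuation is exactly $5$. $\blacksquare$
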